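# Three forbidden differences: closed curves on a quadrangulated torus

## 1. A torus built from the integers $0,1,\dots,a+b+c-1$

Take three distinct positive integers $m_1,m_2,m_3$ with greatest common divisor $1$, and put $N=m_1+m_2+m_3$. Build a two-dimensional complex $\mathcal Q$ as follows.

- Its vertices are the integers $0,1,\dots,N-1$.
- Its edges join $x$ to $x+m_i$, for $i=1,2,3$, whenever both numbers lie in $[0,N)$.
- For each labelling $\{i,j,k\}=\{1,2,3\}$ with $i<j$, and each $x$ with $0\le x<m_k$, glue in a square with corners, in cyclic order, $x,\ x+m_i,\ x+m_i+m_j,\ x+m_j$.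

The largest corner of such a square is $x+m_i+m_j<N$, so the definition makes sense. There are $N$ vertices, $\sum_i(N-m_i)=2N$ edges and $m_1+m_2+m_3=N$ squares, so the Euler characteristic is $N-2N+N=0$. In fact $\mathcal Q$ is a torus. We prove this in Section 5 by exhibiting its universal cover as a staircase made of unit squares in $\mathbb R^3$.

**Example.** Let $(m_1,m_2,m_3)=(1,3,4)$, so $N=8$. The squares, written as cyclic lists of corners, are
$$(0,1,4,3),\ (1,2,5,4),\ (2,3,6,5),\ (3,4,7,6),\quad (0,1,5,4),\ (1,2,6,5),\ (2,3,7,6),\quad (0,3,7,4).$$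
There are $16$ edges: seven of length $1$, five of length $3$, four of length $4$. Each lies in exactly two squares. For instance, the edge $\{3,7\}$ lies in $(2,3,7,6)$ and $(0,3,7,4)$.

The torus is for the following purpose. Let $S$ be a set of integers no two of which differ by $m_1$, $m_2$ or $m_3$; we want to know how dense $S$ can be. No edge of $\mathcal Q$ has both ends in $S$. Call an edge *empty* if neither end is in $S$. We shall thread closed curves through the midpoints of the empty edges, each empty edge being crossed exactly once. If we count signed crossings, these curves give an integer-valued linear functional on the homology of the torus. If the functional is large, many edges are empty, so $S$ is thin on a short interval. If it is small, it produces a real number $x$ for which all three $xm_i$ are far from the integers. The theorem below balances these two effects.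

## 2. Sets avoiding differences, and the number $d(M)$

Let $M$ be a nonempty set of positive integers.

**Definition.** For a set $S$ of nonnegative integers let $S(n)$ be the number of $x\in S$ with $x\le n$, and let $\bar\delta(S)=\limsup_{n\to\infty}S(n)/n$. The set $S$ is an *$M$-set* if $a-b\notin M$ for all $a,b\in S$. Put
$$\mu(M)=\sup_S\bar\delta(S),$$
the supremum over all $M$-sets $S$ of nonnegative integers.

We use the word $M$-set also for subsets of $\mathbb Z$ with the same property; this only strengthens upper bounds. Intervals such as $[s,t)$ denote sets of integers where appropriate.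

**Definition.** For finite nonempty $M=\{m_1,\dots,m_n\}$ put
$$d(M)=\sup_{x\in(0,1)}\min_i\|xm_i\|,$$
where $\|y\|$ is the distance from $y$ to the nearest integer.

The function $x\mapsto\min_i\|xm_i\|$ is continuous, has period $1$ and vanishes at $0$. Hence the supremum is attained, and $d(M)=\max_{x\in\mathbb R}\min_i\|xm_i\|$. Taking $x>0$ small shows $d(M)>0$, and clearly $d(M)\le\frac12$.

The two quantities are related by $\mu(M)\ge d(M)$ for every finite nonempty $M$. Let $0<\delta<d(M)$. By continuity there is an irrational $x$ with $\|xm_i\|>\delta$ for all $i$. Let $S$ be the set of $k\ge0$ whose multiple $xk$ has fractional part in $[0,\delta)$. For $k,k'\in S$ the two fractional parts differ by less than $\delta$, so $\|x(k-k')\|<\delta$ and $k-k'\notin M$. By Weyl's equidistribution theorem $S$ has density $\delta$. Let $\delta\to d(M)$.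

It is known that $\mu(M)=d(M)$ when $|M|\le2$, and that there are sets with $|M|=4$ for which $\mu(M)\ne d(M)$. The conjecture of Haralambis, taken here from "Mathematic Bohemica", concerns $|M|=3$. It is true.

**Theorem 1.** If $|M|=3$ then $\mu(M)=d(M)$.

By the four-element fact just quoted, the cardinality $3$ is best possible. Theorem 1 will follow from a statement about short intervals.

**Theorem 2 (local form).** Let $M=\{m_1,m_2,m_3\}$ with $\gcd(m_1,m_2,m_3)=1$. For every $M$-set $S\subset\mathbb Z$ and every $t\in\mathbb Z$ there are $i<j$ such that, with $\ell=m_i+m_j$,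
$$|S\cap[t,t+\ell)|\le d(M)\,\ell.$$

The pair $i<j$ may depend on $S$ and on $t$.

**Example.** Let $M=\{1,3,4\}$. For $x=\frac37$ the numbers $x,3x,4x$ are $\frac37,\frac97,\frac{12}7$, at distances $\frac37,\frac27,\frac27$ from the integers, so $d(M)\ge\frac27$. Conversely, suppose an $M$-set had three elements $x<y<z$ in an interval of seven consecutive integers. All differences would lie in $\{2,5,6\}$, and the sum of the two gaps would be at most $6$. Both gaps would then be $2$ (as $2+5>6$), giving $z-x=4\in M$, a contradiction. So every seven consecutive integers contain at most two elements, and $\mu(M)\le\frac27$. Since $\frac27\le d(M)\le\mu(M)\le\frac27$, both numbers equal $\frac27$. The integers congruent to $0$ or $2$ mod $7$ form an $M$-set of this density.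

## 3. One and two differences, and where parity gives out

*One difference.* If $M=\{m\}$, then $x=\frac1{2m}$ gives $d(M)=\frac12$. Any $2m$ consecutive integers split into $m$ pairs $\{k,k+m\}$, so $\mu(M)\le\frac12$.

*Two coprime differences.* Let $M=\{a,b\}$ with $\gcd(a,b)=1$, and $\ell=a+b$. Modulo $\ell$ we have $-b\equiv a$. Thus the map on $[0,\ell)$ that adds $a$ when the result stays in the interval, and otherwise subtracts $b$, is just addition of $a$ mod $\ell$. It is a single cycle of length $\ell$, because $\gcd(a,\ell)=1$, and consecutive members of the cycle differ by $a$ or $b$. So an $M$-set has at most $\lfloor\ell/2\rfloor$ elements in $[0,\ell)$, and likewise in every translate, whence $\mu(M)\le\lfloor \ell/2\rfloor/\ell$. If $\ell$ is even, $a$ and $b$ are odd and $x=\frac12$ gives $d(M)=\frac12$. If $\ell$ is odd, choose $k$ with $ka\equiv\frac{\ell-1}2\pmod\ell$; then $kb\equiv-ka$, and $x=k/\ell$ gives $d(M)\ge\frac{\ell-1}{2\ell}$. In both cases $\mu(M)=d(M)$.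

*The same rotation inside three differences.* Let $M=\{m_1,m_2,m_3\}$, $i<j$ and $\ell=m_i+m_j$. Define
$$f:[0,\ell)\to[0,\ell),\qquad f(x)=\begin{cases}x+m_i,&x<m_j,\\ x-m_j,&x\ge m_j.\end{cases}$$
It is a bijection: the two parts map onto $[m_i,\ell)$ and $[0,m_i)$. Since $\ell<N$, every step $x\to f(x)$ runs along an edge of $\mathcal Q$. Let $S$ be an $M$-set. A step is *touched* if one of its ends is in $S$, and *empty* otherwise; no step has both ends in $S$. Each $x\in S\cap[0,\ell)$ is the start of exactly one of the $\ell$ steps and the end of exactly one. So exactly $2|S\cap[0,\ell)|$ steps are touched, and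
$$\#\{\text{empty steps of } f\}=\ell-2|S\cap[0,\ell)|.\tag{1}$$
Upper bounds for $S$ are therefore the same as lower bounds for the number of empty steps.

*The first attempt.* Parity forces at least one empty step on each cycle of $f$ of odd length. Try to use this for each of the three pairs and take the best bound. For $M=\{1,3,4\}$ the pairs $\{1,3\},\{1,4\},\{3,4\}$ give single cycles of lengths $4,5,7$ and density bounds $\frac12,\frac25,\frac37$. The best is $\frac25$, but the truth is $\frac27$. By (1), the right bound on $[0,7)$ requires *three* empty steps on the cycle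
$$0\to3\to6\to2\to5\to1\to4\to0,$$
and parity supplies only one. The cycle by itself cannot do better: $\{0,6,5\}$ is an independent set in it. What excludes this set is that $6-5=1$ is forbidden, and the cycle for $\{3,4\}$ does not see the difference $1$. The three cycles have to be used together, and the squares of $\mathcal Q$ connect them.

## 4. From an integer functional to a real number $x$

From here to the end of the proof of Theorem 2 assume $\gcd(m_1,m_2,m_3)=1$. Put $m=(m_1,m_2,m_3)$, $\mathbf 1=(1,1,1)$ and, for $v\in\mathbb Z^3$,
$$\varphi(v)=\langle m,v\rangle,\qquad\sigma(v)=v_1+v_2+v_3.$$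
Let $L=\ker\varphi\subset\mathbb Z^3$. It is a lattice of rank $2$ spanning the plane $P=m^\perp\subset\mathbb R^3$. As the gcd is $1$, $\varphi$ maps $\mathbb Z^3$ onto $\mathbb Z$ and induces $\mathbb Z^3/L\cong\mathbb Z$. For $i<j$ put
$$v_{ij}=m_je_i-m_ie_j\in L,\qquad\ell_{ij}=m_i+m_j.$$
The vector $v_{ij}$ records the rotation $f$ of Section 3, which makes $m_j$ steps $+m_i$ and $m_i$ steps $-m_j$. For $\lambda\in\mathrm{Hom}(L,\mathbb Z)$ put
$$\|\lambda\|=\max_{i<j}\frac{|\lambda(v_{ij})|}{\ell_{ij}}.$$

**Example.** For $m=(1,3,4)$, a basis of $L$ is $(3,-1,0)$, $(1,1,-1)$. Indeed, if $v\in L$ then $v+v_3(1,1,-1)$ is in $L$ with third coordinate $0$, hence is a multiple of $(3,-1,0)$. Here $\sigma$ takes the values $2$ and $1$ on the basis, and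
$$v_{12}=(3,-1,0),\quad v_{13}=(4,0,-1)=(3,-1,0)+(1,1,-1),\quad v_{23}=(0,4,-3)=3(1,1,-1)-(3,-1,0).$$
A functional $\lambda\equiv\sigma\pmod2$ has values $2p$ and $2r+1$ on the basis. If $p\ne0$ then $|\lambda(v_{12})|/4\ge\frac12$. If $p=0$ then $|\lambda(v_{23})|/7=3|2r+1|/7\ge\frac37$. So $\|\lambda\|\ge\frac37$ for all such $\lambda$. Equality holds for $p=r=0$, where the values on $v_{12},v_{13},v_{23}$ are $0,1,3$. Note that $\frac12(1-\frac37)=\frac27=d(M)$.

The next lemma says that a small functional in the parity class of $\sigma$ forces $d(M)$ to be large.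

**Lemma A.** If $\lambda\in\mathrm{Hom}(L,\mathbb Z)$, $\lambda\equiv\sigma\pmod2$ on $L$, and $\kappa:=\|\lambda\|\le1$, then $d(M)\ge\frac12(1-\kappa)$.

**Step 1: represent $\lambda$ by a vector with small entries.** Extend $\lambda$ linearly to $P$ and choose $\nu^0\in\mathbb R^3$ with $\lambda(v)=\langle\nu^0,v\rangle$ on $P$. For every $s\in\mathbb R$ the vector $\nu^0+sm$ represents $\lambda$ too, because $P=m^\perp$. We want $s$ with $|\nu^0_i+sm_i|\le\kappa$ for $i=1,2,3$, that is, a common point of the three intervals
$$I_i=\Big[\frac{-\kappa-\nu_i^0}{m_i},\ \frac{\kappa-\nu^0_i}{m_i}\Big].$$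
Two of them meet exactly when each right end is at least the other's left end. The inequality $\frac{\kappa-\nu^0_i}{m_i}\ge\frac{-\kappa-\nu^0_j}{m_j}$ is $\nu^0_im_j-\nu^0_jm_i\le\kappa(m_i+m_j)$. Together with the one with $i,j$ exchanged, it says
$$|\nu^0_im_j-\nu^0_jm_i|\le\kappa(m_i+m_j),\qquad\text{i.e.}\qquad|\lambda(v_{ij})|\le\kappa\,\ell_{ij}.$$
This holds by definition of $\kappa$. Pairwise intersecting compact intervals on a line have a common point (Helly's theorem in dimension one). So there is $\nu=\nu^0+sm$ representing $\lambda$ with $|\nu_i|\le\kappa\le1$ for all $i$.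

**Step 2: turn the vector into $x$.** Put $\theta=\frac12(\mathbf 1-\nu)$. For $v\in L$ we have $\langle\theta,v\rangle=\frac12(\sigma(v)-\lambda(v))\in\mathbb Z$; this is where the parity hypothesis is used. Hence $v\mapsto\langle\theta,v\rangle\bmod1$ is a homomorphism $\mathbb Z^3\to\mathbb R/\mathbb Z$ that kills $L$, so it factors through $\varphi:\mathbb Z^3\to\mathbb Z^3/L\cong\mathbb Z$. A homomorphism $\mathbb Z\to\mathbb R/\mathbb Z$ is multiplication by some $x\in\mathbb R$. Evaluating at $e_i$ gives $xm_i\equiv\theta_i\pmod1$ for $i=1,2,3$.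

**Step 3: read off the distance.** Since $\theta_i=\frac{1-\nu_i}2\in[0,1]$, its distance to the nearest integer is the smaller of $\frac{1-\nu_i}2$ and $\frac{1+\nu_i}2$. So $\|xm_i\|=\frac{1-|\nu_i|}2\ge\frac{1-\kappa}2$ for every $i$. $\square$

**Example.** In the example above take $\lambda$ with values $0,1$ on the basis; it is $\langle(1,3,3),\cdot\rangle$. With $s=-\frac67$ we get $\nu=(\frac17,\frac37,-\frac37)$ and $\theta=(\frac37,\frac27,\frac57)$. This is $x\,(1,3,4)$ mod $1$ for $x=\frac37$, the value found by hand in Section 2.

What remains is to produce, from an arbitrary $M$-set $S$, a functional $\lambda\equiv\sigma$ whose values $|\lambda(v_{ij})|$ are at most the numbers of empty steps in (1).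

## 5. The universal cover as a staircase in $\mathbb R^3$

Let
$$U=\bigcup\{v+[0,1]^3:\ v\in\mathbb Z^3,\ \varphi(v)<0\},\qquad V=\{v\in\mathbb Z^3:\ 0\le\varphi(v)<N\},$$
and let $\pi:\mathbb R^3\to\mathbb R^3/\mathbb R\mathbf 1\cong\mathbb R^2$ be the projection. The set $U$ is a pile of unit cubes filling, roughly, the half-space $\langle m,p\rangle<0$. It is closed, as a locally finite union of closed cubes. Below, "family" means the family of cubes $v+[0,1]^3$ with $\varphi(v)<0$. A *lattice edge* is a segment from $w$ to $w+e_i$ with $w\in\mathbb Z^3$.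

**Lemma B.** (i) $\pi|_{\partial U}$ is a homeomorphism onto $\mathbb R^2$. (ii) $\partial U$ is the union of all unit lattice squares whose four vertices lie in $V$. (iii) Every lattice edge with both ends in $V$ is an edge of exactly two of these squares. Consequently the images of these squares form a locally finite edge-to-edge tiling $\mathcal T$ of $\mathbb R^2$ by parallelograms, whose edges are the images of all lattice edges with both ends in $V$. (iv) Any $p,q\in V$ are joined by a path of lattice edges with all vertices in $V$.

**Step 1: $U$ is a lower set.** Let $p\in v+[0,1]^3$ with $\varphi(v)<0$, and let $q\le p$ coordinatewise; we show $q\in U$. Put $v'_i=\min(v_i,\lfloor q_i\rfloor)$. As the $m_i$ are positive, $\varphi(v')\le\varphi(v)<0$. We check $v_i'\le q_i\le v_i'+1$. If $\lfloor q_i\rfloor\le v_i$, then $v'_i=\lfloor q_i\rfloor$ and this is clear. If $\lfloor q_i\rfloor\ge v_i+1$, then $v_i+1\le q_i\le p_i\le v_i+1$, so $q_i=v_i+1=v_i'+1$. Hence $q\in v'+[0,1]^3\subset U$.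

**Step 2: $\partial U$ is a graph in the direction $\mathbf 1$.** This proves (i). A point $p\in v+[0,1]^3$ with $\varphi(v)<0$ has $\langle m,p\rangle\le\varphi(v)+N<N$. A point with $\langle m,p\rangle<0$ lies in $U$, since $\varphi(\lfloor p\rfloor)\le\langle m,p\rangle<0$, where $\lfloor p\rfloor$ is taken coordinatewise. Since $\langle m,p+s\mathbf 1\rangle=\langle m,p\rangle+sN$, and $U$ is closed and a lower set, for each $p$
$$\{s\in\mathbb R:\ p+s\mathbf 1\in U\}=(-\infty,s(p)]\qquad\text{with } s(p)\text{ finite.}$$
If $|p-q|_\infty\le\varepsilon$ then $q+(s(p)-\varepsilon)\mathbf 1\le p+s(p)\mathbf 1\in U$, so $s(q)\ge s(p)-\varepsilon$ by Step 1. By symmetry $|s(p)-s(q)|\le\varepsilon$, so $s$ is continuous. Now $U=\{s\ge0\}$. Points with $s(p)>0$ are interior by continuity. If $s(p)=0$ then $p\in U$ but $p+\varepsilon\mathbf 1\notin U$ for every $\varepsilon>0$. Hence $\partial U=\{s=0\}$. Since $s(p+t\mathbf 1)=s(p)-t$, the point $p+s(p)\mathbf 1$ depends only on the class $[p]$, and $[p]\mapsto p+s(p)\mathbf 1$ is a continuous inverse of $\pi|_{\partial U}$.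

**Step 3: $\partial U$ consists of squares.** This proves (ii). Let $p\in\partial U$. Among the lattice cubes containing $p$, at least one is in the family, because $p\in U$. At least one is not, because the union of all lattice cubes containing $p$ is a neighborhood of $p$. The cubes $w+[0,1]^3$ containing $p$ are obtained by choosing, for each integral coordinate $p_i$, either $w_i=p_i$ or $w_i=p_i-1$, the other $w_i$ being $\lfloor p_i\rfloor$. So any two are joined by a chain in which one coordinate changes at a time, and consecutive cubes then share a lattice square containing $p$. Somewhere along a chain from a family cube to a non-family cube we switch. So $p$ lies in a square *separating* a family cube from a non-family cube. Conversely, a separating square lies in $U$. Its points are limits of interior points of a non-family cube, which are not in $U$. So it lies in $\partial U$.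

It remains to identify the separating squares. Let $\{i,j,k\}=\{1,2,3\}$. The square with lowest corner $w$ spanned by $e_i,e_j$ lies between the cubes at $w$ and at $w-e_k$. Since $\varphi(w-e_k)<\varphi(w)$, it is separating if and only if $\varphi(w)-m_k<0\le\varphi(w)$, that is, $0\le\varphi(w)<m_k$. The values of $\varphi$ at its corners range from $\varphi(w)$ to $\varphi(w)+m_i+m_j$, so all four corners are in $V$ if and only if $\varphi(w)\ge0$ and $\varphi(w)+m_i+m_j<N$. This is the same condition.

**Step 4: edges.** This proves (iii). Let $w,w+e_i\in V$, so that $0\le\varphi(w)<m_j+m_k$. Four lattice squares contain this edge. By Step 3,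

- the square at $w$ spanned by $e_i,e_k$ lies in $\partial U$ iff $\varphi(w)<m_j$;
- the square at $w-e_j$ spanned by $e_i,e_j$ lies in $\partial U$ iff $0\le\varphi(w)-m_j<m_k$, i.e. iff $\varphi(w)\ge m_j$;
- the square at $w$ spanned by $e_i,e_j$ lies in $\partial U$ iff $\varphi(w)<m_k$;
- the square at $w-e_k$ spanned by $e_i,e_k$ lies in $\partial U$ iff $\varphi(w)\ge m_k$.

Exactly one of the first two and exactly one of the last two occurs. So exactly two squares of $\partial U$ contain the edge.

For the tiling, note that $\pi$ is affine and injective on each lattice square, because $\mathbf 1$ is not in the span of two of the $e_i$. So images of squares are parallelograms. Distinct lattice squares meet in a common edge, a common vertex or not at all, and by (i) the same holds for their images. Compact sets in $\mathbb R^2$ have compact preimages in $\partial U$, so the tiling is locally finite. Since the tiles have disjoint interiors, the two tiles at an edge lie on opposite sides of it.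

**Step 5: paths.** This proves (iv). Write $q-p=v$. We must perform, in a suitable order, $|v_i|$ steps $\pm e_i$ (with the sign of $v_i$) for $i=1,2,3$, keeping $\varphi$ in $[0,N)$. Suppose we are at a vertex with $\varphi=y\in[0,N)$, and that both a positive step $+e_i$ and a negative step $-e_j$ remain. Then $i\ne j$. The positive step is allowed if $y<N-m_i$, the negative one if $y\ge m_j$. Since $m_j<N-m_i$, at least one of them is allowed; do it. When only positive steps remain, $\varphi$ increases to its final value $\varphi(q)<N$, so all remaining steps are allowed in any order. When only negative ones remain, $\varphi$ decreases to $\varphi(q)\ge0$, and the same is true. $\square$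

**The torus.** Translations by $L$ preserve $\varphi$, hence $V$, $U$ and $\partial U$. Since $\varphi(\mathbf 1)=N>0$, $\mathbf 1\notin P$. So $\pi|_P$ is an isomorphism and $\pi(L)\cong L$ is a lattice in $\mathbb R^2$ preserving $\mathcal T$. Put $T=\mathbb R^2/\pi(L)$, a torus with $H_1(T;\mathbb Z)=L$. The map $\varphi$ identifies $V/L$ with $[0,N)$. The edge from $w$ to $w+e_i$ goes to the edge from $\varphi(w)$ to $\varphi(w)+m_i$, and the square at $w$ spanned by $e_i,e_j$ goes to the square of $\mathcal Q$ at $\varphi(w)\in[0,m_k)$. So $\mathcal T/L$ is the complex $\mathcal Q$ of Section 1, and it is a torus.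

## 6. Curves through the empty edges

**Lemma C.** Let $S\subset\mathbb Z$ be an $M$-set. There is $\lambda\in\mathrm{Hom}(L,\mathbb Z)$ with $\lambda\equiv\sigma\pmod2$ on $L$ and
$$\ell_{ij}-2|S\cap[0,\ell_{ij})|\ \ge\ |\lambda(v_{ij})|\qquad\text{for all }i<j.$$

Let $\tilde S=\{v\in V:\varphi(v)\in S\}$; it is $L$-invariant. The ends of an edge of $\mathcal T$ have $\varphi$-values differing by an element of $M$, so no edge has both ends in $\tilde S$. An edge is *empty* if no end is in $\tilde S$ and *touched* otherwise; a touched edge has exactly one end in $\tilde S$.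

**Step 1: thread curves through the empty edges.** A tile contains $0$, $1$ or $2$ vertices of $\tilde S$, and in the last case they are opposite, since adjacent vertices are not both in $\tilde S$. Correspondingly it has four empty edges, or two empty edges that are adjacent, or none. In a tile with two empty edges join their midpoints by a segment. In a tile with four empty edges $\epsilon_1,\epsilon_2,\epsilon_3,\epsilon_4$ in cyclic order, join the midpoints of $\epsilon_1,\epsilon_2$, and those of $\epsilon_3,\epsilon_4$. These two segments are parallel and disjoint. Choose the labelling of the four edges $L$-equivariantly; this is possible because nonzero translations fix no tile.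

Every empty edge lies in exactly two tiles, one on each side, and in each of them its midpoint is the end of exactly one segment. So the union $\tilde\Gamma$ of all segments is an $L$-invariant, locally finite, closed embedded 1-manifold in the plane. It avoids the vertices and the touched edges, and it crosses every empty edge exactly once, at its midpoint. Its quotient $\Gamma\subset T$ consists of finitely many segments joined two by two at their ends, so it is a finite disjoint union of simple closed curves. Orient each of these curves arbitrarily, and lift the orientations to $\tilde\Gamma$. The lifted orientation is $L$-invariant.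

**Step 2: count signed crossings.** Orient the plane. For an oriented edge $p\to q$ of $\mathcal T$ let $c(p\to q)=0$ if it is touched. If it is empty, let $c(p\to q)=+1$ when $\tilde\Gamma$ crosses it from its left side to its right side, and $-1$ otherwise. Then $c(q\to p)=-c(p\to q)$, and $c$ is $L$-invariant. The sum of $c$ around the boundary of any tile is $0$. Indeed, traverse the boundary counterclockwise, so that the tile is on the left. An edge through which $\tilde\Gamma$ leaves the tile contributes $+1$, one through which it enters contributes $-1$, and every segment in the tile enters once and leaves once.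

**Step 3: integrate.** The tiling $\mathcal T$ is a CW structure on the plane, and Step 2 says that $c$ is a cellular 1-cocycle. Since $H^1(\mathbb R^2;\mathbb Z)=0$, there is $H:V\to\mathbb Z$ with $H(q)-H(p)=c(p\to q)$ for every oriented edge. For $v\in L$ the number $H(p+v)-H(p)$ is the same at both ends of any edge, because $c$ is $L$-invariant. By Lemma B(iv) it does not depend on $p\in V$ at all. Call it $\lambda(v)$. Then
$$\lambda(v+v')=\big(H(p+v'+v)-H(p+v')\big)+\big(H(p+v')-H(p)\big)=\lambda(v)+\lambda(v'),$$
so $\lambda\in\mathrm{Hom}(L,\mathbb Z)$. By construction, if $W$ is an edge path in $V$ from $u$ to $u+v$, then $\lambda(v)$ is the sum of $c$ along $W$.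

**Step 4: the parity of $\lambda$.** Let $v\in L$, and let $W$ be an edge path $u=p_0,p_1,\dots,p_n=u+v$, which exists by Lemma B(iv). As $c$ is $\pm1$ on empty edges and $0$ on touched ones, $\lambda(v)$ has the parity of the number of empty steps of $W$. A step is touched exactly when one of its ends, and then only one, lies in $\tilde S$. So with $1_{\tilde S}$ the indicator function the number of touched steps is
$$\sum_{k=1}^n\big(1_{\tilde S}(p_{k-1})+1_{\tilde S}(p_k)\big)=2\sum_{k=1}^n1_{\tilde S}(p_k),$$
because $1_{\tilde S}(p_0)=1_{\tilde S}(p_n)$ by $L$-invariance. This is even. Hence $\lambda(v)\equiv n\pmod 2$. Each step changes $\sigma$ by $\pm1$, so $n\equiv\sigma(v)\pmod2$. Therefore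
$$\lambda\equiv\sigma\pmod2\quad\text{on }L.\tag{2}$$

**Step 5: compare with the rotations.** Fix $i<j$, put $\ell=\ell_{ij}$, and take the bijection $f$ of $[0,\ell)$ from Section 3. Let $x_0\to x_1\to\dots\to x_r=x_0$ be an orbit of $f$. Choose $u\in V$ with $\varphi(u)=x_0$, and follow the orbit by adding $e_i$ for each step $+m_i$ and subtracting $e_j$ for each step $-m_j$. All values of $\varphi$ stay in $[0,\ell)\subset[0,N)$, so this is an edge path in $V$. It ends at $u+w$ with $\varphi(w)=0$, so $w\in L$, and $w$ equals (number of $m_i$-steps)$\,e_i-$(number of $m_j$-steps)$\,e_j$. By Step 3, $\lambda(w)$ is the sum of $c$ along the path. Now sum over all orbits of $f$. There are $m_j$ steps of the first kind and $m_i$ of the second in total, so the vectors $w$ add up to $m_je_i-m_ie_j=v_{ij}$. Thus $\lambda(v_{ij})$ is a sum of $\ell$ terms, one for each step of $f$: each is $\pm1$ if the step is empty and $0$ if it is touched. By (1),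
$$|\lambda(v_{ij})|\le\#\{\text{empty steps of }f\}=\ell-2|S\cap[0,\ell)|.\qquad\square$$

**Example.** Let $M=\{1,3,4\}$, and let $S$ consist of the integers congruent to $0$ or $2$ mod $7$. Then $S\cap[0,8)=\{0,2,7\}$. Ten of the sixteen edges of $\mathcal Q$ are touched; the empty ones are $\{3,4\},\{4,5\},\{5,6\},\{1,4\},\{3,6\},\{1,5\}$. The squares $(2,3,7,6)$ and $(0,3,7,4)$ have no empty edge, and the other six have two each:
$$\begin{array}{llll}
(0,1,4,3):\ \{1,4\},\{3,4\}; & (1,2,5,4):\ \{1,4\},\{4,5\}; & (0,1,5,4):\ \{4,5\},\{1,5\};\\
(1,2,6,5):\ \{1,5\},\{5,6\}; & (2,3,6,5):\ \{5,6\},\{3,6\}; & (3,4,7,6):\ \{3,6\},\{3,4\}.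
\end{array}$$
So $\Gamma$ is one closed curve, crossing $\{3,4\},\{1,4\},\{4,5\},\{1,5\},\{5,6\},\{3,6\}$ in this order. Write $c$ for edges directed upward and choose the orientation with $c(1\to4)=1$. The condition around a square with corners $x,x+m_i,x+m_i+m_j,x+m_j$ says that the two upward paths from $x$ to $x+m_i+m_j$ have equal sums. The six squares above give
$$c(1\to4)=c(3\to4),\quad 0=c(1\to4)+c(4\to5),\quad c(1\to5)=c(4\to5),$$
$$0=c(1\to5)+c(5\to6),\quad c(3\to6)=c(5\to6),\quad c(3\to4)=c(3\to6).$$
Hence $c=1$ on $1\to4$, $3\to4$, $5\to6$, $3\to6$ and $c=-1$ on $4\to5$, $1\to5$. Along $0\to3\to6\to2\to5\to1\to4\to0$ the nonzero terms are $c(3\to6)=1$, $c(5\to1)=1$ and $c(1\to4)=1$, so $\lambda(v_{23})=3$. Along $0\to1\to2\to3\to4\to0$ only $c(3\to4)=1$ is nonzero, so $\lambda(v_{13})=1$. Along $0\to1\to2\to3\to0$ all terms vanish, so $\lambda(v_{12})=0$. This is the functional of Section 4, and the three empty steps that parity could not supply are the three crossings of $\Gamma$ with the 7-cycle.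

**Remark (a single curve suffices).** One can take in Lemma C either $\lambda=0$ or the functional of one component of $\Gamma$. Let $\gamma_1,\dots,\gamma_R$ be the components, $w_r\in L=H_1(T;\mathbb Z)$ their classes, and $I$ the intersection form on $L$, which is $\pm\det$ in a $\mathbb Z$-basis. With a suitable sign of $I$, counting crossings with $\gamma_r$ alone gives $\lambda_r=I(w_r,\cdot)$, and the $\lambda$ constructed above is $\sum_r\lambda_r$. If $\sigma$ is even on $L$, the functional $0$ satisfies Lemma C, as the left side there is a number of steps. Otherwise some $w_r\ne0$ by (2). Disjointness gives $I(w_r,w_s)=0$ for all $r,s$, so all $w_r$ lie in one infinite cyclic subgroup $\mathbb Zw_0\subset L$. Write $w_r=n_rw_0$ and $\lambda_0=I(w_0,\cdot)$. By (2), $(\sum_rn_r)\lambda_0\equiv\sigma\not\equiv0\pmod2$. So $\sum_rn_r$ is odd, $\lambda_0\equiv\sigma$, and some $n_r$ is odd. For this $r$ we have $\lambda_r=n_r\lambda_0\equiv\sigma\pmod2$, and Step 5 applies to $\lambda_r$ unchanged, because $\gamma_r$ crosses each empty edge at most once and no touched edge.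

## 7. From one short interval to the density

**Proof of Theorem 2.** Translating $S$, we may take $t=0$. Let $\lambda$ be as in Lemma C. The left side there is at most $\ell_{ij}$, so $\|\lambda\|\le1$, and Lemma A gives $\frac12(1-\|\lambda\|)\le d(M)$. Choose $i<j$ with $|\lambda(v_{ij})|=\|\lambda\|\,\ell_{ij}$. Lemma C for this pair reads $\ell_{ij}-2|S\cap[0,\ell_{ij})|\ge\|\lambda\|\ell_{ij}$, so
$$|S\cap[0,\ell_{ij})|\le\tfrac12(1-\|\lambda\|)\,\ell_{ij}\le d(M)\,\ell_{ij}.\qquad\square$$

**Proof of Theorem 1.** Let $M=\{a,b,c\}$ with $a<b<c$, $g=\gcd(a,b,c)$ and $d=d(M)$. We show that for every $M$-set $S\subset\mathbb Z$ and every interval $J$ of $n$ consecutive integers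
$$|S\cap J|\le d\,(n+b+c-g).\tag{3}$$

**Step 1: the case $g=1$, by greedy tiling.** Let $J=[t_0,t_0+n)$. Start at $t_0$. From the current point $t$, Theorem 2 gives an interval $[t,t+\ell)$ with $|S\cap[t,t+\ell)|\le d\ell$ and $\ell\le b+c$. Move to $t+\ell$ as long as $t+\ell\le t_0+n$. Let $t$ be the last point reached, so that $|S\cap[t_0,t)|\le d(t-t_0)$. If $t=t_0+n$, (3) holds. Otherwise $r=t_0+n-t\ge1$ and the next $\ell$ exceeds $r$, so
$$|S\cap[t,t_0+n)|\le|S\cap[t,t+\ell)|\le d\ell\le d(b+c)\le d(r+b+c-1).$$
Adding the two bounds gives (3).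

**Step 2: general $g$.** Let $M'=\{a/g,b/g,c/g\}$. Substituting $gx$ for $x$ shows $d(M')=d(M)$. For each residue $r$ mod $g$ the set $\{y:gy+r\in S\}$ is an $M'$-set, and $J$ corresponds to an interval of $n_r\ge0$ consecutive values of $y$, with $\sum_rn_r=n$. Step 1 for $M'$ (trivially true if $n_r=0$) gives
$$|S\cap J|\le\sum_{r}d\Big(n_r+\frac{b+c}g-1\Big)=d\,(n+b+c-g).$$

**Step 3: pass to the limit.** If $S$ is an $M$-set of nonnegative integers, then $S(n)=|S\cap[0,n+1)|\le d(n+1+b+c-g)$ by (3). So $\bar\delta(S)\le d$, and $\mu(M)\le d(M)$. With $\mu(M)\ge d(M)$ from Section 2 we get $\mu(M)=d(M)$. $\square$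

## 8. Finite intervals, odd triples, and chromatic numbers

Let $A(n)$ be the maximum size of an $M$-set contained in $n$ consecutive integers. The upper Banach density of $S\subset\mathbb Z$ is $\limsup_{n\to\infty}\max_J|S\cap J|/n$, with $J$ running over the intervals of $n$ consecutive integers.

For a graph $G$ recall two numbers. A $p{:}q$-coloring assigns to each vertex a $q$-element subset of a set of $p$ colors, so that adjacent vertices get disjoint subsets; $\chi_f(G)$ is the infimum of $p/q$ over all $p{:}q$-colorings. The number $\chi_c(G)$ is the infimum of those $r$ for which the vertices can be mapped to a circle of length $r$ with adjacent vertices at circular distance at least $1$. For instance, the 5-cycle, mapped vertex $k\mapsto k$ on a circle of length $\frac52$, shows $\chi_c\le\frac52$. A color class in it has at most $2$ vertices, so $5q\le2p$ and $\chi_f\ge\frac52$.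

**Theorem 3.** Let $M=\{m_1,m_2,m_3\}=\{a,b,c\}$ with $a<b<c$, let $g=\gcd(a,b,c)$, and write $d=d(M)$.

(i) For all $n\ge1$, $dn\le A(n)\le d\,(n+b+c-g)$. In particular the upper Banach density of every $M$-set is at most $d$.

(ii) We have
$$\mu(M)=d(M)=\frac12\left(1-\min_q\max_{i<j}\frac{|q_im_j-q_jm_i|}{m_i+m_j}\right),$$
where $q$ runs over all triples of odd integers.

(iii) The graph on $\mathbb Z$ in which $u,v$ are adjacent iff $|u-v|\in M$ has $\chi_f=\chi_c=1/d(M)$.

**Proof of (i).** The upper bound is (3), and dividing (3) by $n$ gives the statement on Banach density. For the lower bound choose $x$ with $\min_i\|xm_i\|=d$. For $y\in\mathbb R$ let $S_y=\{k\in\mathbb Z:\ xk+y\bmod1\in[0,d)\}$. If $k,k'\in S_y$ then $\|x(k-k')\|<d$, so $k-k'\notin M$, and $S_y$ is an $M$-set. For each $k$ the set of $y\in[0,1)$ with $k\in S_y$ has measure $d$. So the average over $y\in[0,1)$ of $|S_y\cap[0,n)|$ is $dn$, and some $y$ gives at least $dn$.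

**Proof of (ii).** The first equality is Theorem 1. Scaling $M$ by a positive factor changes neither $d(M)$ nor the right side, so let $g=1$. First we show that every odd triple $q$ has $\max_{i<j}|q_im_j-q_jm_i|/\ell_{ij}\ge1-2d$. The functional $\lambda=\langle q,\cdot\rangle|_L$ satisfies $\lambda\equiv\sigma\pmod2$ and $\lambda(v_{ij})=q_im_j-q_jm_i$, so the maximum is $\|\lambda\|$. If $\|\lambda\|\le1$, Lemma A gives $\frac12(1-\|\lambda\|)\le d$; if $\|\lambda\|>1$ the claim is trivial. Next we find $q$ attaining at most $1-2d$. Choose $x$ with $\min_i\|xm_i\|=d$, and write $xm_i=\eta_i+\frac{1-\nu_i}2$ with $\eta_i=\lfloor xm_i\rfloor$ and $|\nu_i|\le1$. Then $\|xm_i\|=\frac{1-|\nu_i|}2$, so $\max_i|\nu_i|=1-2d$. Put $q_i=1+2\eta_i$, which is odd. Since $q_i=2xm_i+\nu_i$,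
$$|q_im_j-q_jm_i|=|\nu_im_j-\nu_jm_i|\le(1-2d)(m_i+m_j).$$
So the minimum over $q$ exists and equals $1-2d$.

For $M=\{1,3,4\}$ the triple $q=(1,3,3)$ gives the quotients $\frac04,\frac15,\frac37$, and $\frac12(1-\frac37)=\frac27$.

**Proof of (iii).** *First, $\chi_c\le1/d$.* With $x$ as in (i), $k\mapsto(xk\bmod1)/d$ maps $\mathbb Z$ to a circle of length $1/d$. Adjacent vertices differ by some $m_i$ and $\|xm_i\|\ge d$, so their images have distance at least $1$.

*Second, the standard inequality $\chi_f\le\chi_c$.* Given a map to a circle of length $r$ as in the definition, and a rational $p/q\ge r$, rescale to a circle of length $p$. Adjacent vertices then have distance at least $q$. Round the coordinates in $[0,p)$ down to integers. If $q\le s-t\le p-q$, then $\lfloor s\rfloor-\lfloor t\rfloor$ is an integer greater than $q-1$ and less than $p-q+1$, so it still lies in $[q,p-q]$. Give the vertex with rounded coordinate $k$ the colors $k,k+1,\dots,k+q-1$ mod $p$. This is a $p{:}q$-coloring, so $\chi_f\le p/q$; let $p/q\to r$.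

*Third, $\chi_f\ge1/d$.* In a $p{:}q$-coloring each color class meets $[0,n)$ in an $M$-set, so $nq\le pA(n)$. By (i), $p/q\ge n/A(n)\ge n/(d(n+b+c-g))$, which tends to $1/d$. Altogether $1/d\le\chi_f\le\chi_c\le1/d$. $\square$

## 9. Abelian groups of rank one with three generators

**Theorem 4.** Let $A$ be an abelian group generated by $g_1,g_2,g_3$ (not necessarily distinct), and let $h:A\to\mathbb Z$ be a surjective homomorphism with finite kernel $K$ and $m_i:=h(g_i)>0$ for $i=1,2,3$. Let $d_A=\max_{\chi\in\mathrm{Hom}(A,\mathbb R/\mathbb Z)}\min_i\|\chi(g_i)\|$. If $S\subset A$ and $s-s'\notin\{g_1,g_2,g_3\}$ for all $s,s'\in S$, then for each $t\in\mathbb Z$ there are $i<j$ with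
$$|S\cap h^{-1}[t,t+m_i+m_j)|\le d_A\,|K|\,(m_i+m_j).$$
Consequently the supremum of $\limsup_n|S\cap h^{-1}[0,n)|/(|K|n)$ over such $S$ equals $d_A$.

For $A=\mathbb Z$, $h=\mathrm{id}$ and distinct $g_i=m_i$ with gcd $1$, the local bound is Theorem 2. Another instance is $A=\mathbb Z\times\mathbb Z/2$ with $h(x,y)=x$, $g_1=(1,0)$, $g_2=(1,1)$, $g_3=(2,0)$. Here $K$ has order $2$ and $m=(1,1,2)$, so the $m_i$ need not be distinct. The maximum defining $d_A$ exists, because the characters form a closed, hence compact, subset of $(\mathbb R/\mathbb Z)^3$ via $\chi\mapsto(\chi(g_1),\chi(g_2),\chi(g_3))$. Also $d_A>0$, by $\chi=xh\bmod1$ with $x>0$ small.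

**Step 1: the lattice.** Since $h$ is onto, we may translate $S$ and assume $t=0$. Let $\Phi:\mathbb Z^3\to A$, $e_i\mapsto g_i$, which is onto; let $L=\ker\Phi$ and $\varphi=h\circ\Phi=\langle m,\cdot\rangle$. Then $\Phi$ maps $\ker\varphi$ onto $\ker h=K$ with kernel $L$. So $L$ has index $|K|$ in $\ker\varphi$; it is a rank 2 lattice spanning $P=m^\perp$. Define $N$, $\ell_{ij}$, $v_{ij}$, $V$, $U$ and $\sigma$ by the same formulas as before. Now $v_{ij}\in\ker\varphi$ need not be in $L$, but $|K|v_{ij}\in L$. Extend $\lambda\in\mathrm{Hom}(L,\mathbb Z)$ linearly to $P$ and put $\|\lambda\|=\max_{i<j}|\lambda(v_{ij})|/\ell_{ij}$.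

**Step 2: Lemma A with $d_A$.** If $\lambda\equiv\sigma\pmod2$ on $L$ and $\kappa=\|\lambda\|\le1$, then $d_A\ge\frac12(1-\kappa)$. Step 1 of Lemma A takes place in $P$ and gives $\nu$ representing $\lambda$ with $|\nu_i|\le\kappa$. Put $\theta=\frac12(\mathbf 1-\nu)$. Then $\langle\theta,v\rangle=\frac12(\sigma(v)-\lambda(v))\in\mathbb Z$ for $v\in L$, so $\theta\bmod1$ defines a character $\chi$ of $A=\mathbb Z^3/L$ with $\chi(g_i)=\theta_i\bmod1$, and $\|\chi(g_i)\|=\frac{1-|\nu_i|}2\ge\frac{1-\kappa}2$.

**Step 3: the surface.** Lemma B and its proof involve only the positive integers $m_i$ and $\varphi$, and do not use that the $m_i$ are distinct, so they hold unchanged. Translations by $L\subset\ker\varphi$ preserve $V$, $\partial U$ and $\mathcal T$. The map $\Phi$ identifies $V/L$ with $h^{-1}[0,N)$, and edges of $\mathcal T/L$ with labelled edges $(x,i)$ from $x$ to $x+g_i$. None is a loop because $m_i>0$.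

**Step 4: Lemma C in the new form.** We claim there is $\lambda\in\mathrm{Hom}(L,\mathbb Z)$ with $\lambda\equiv\sigma\pmod2$ on $L$ and
$$|K|\ell_{ij}-2|S\cap h^{-1}[0,\ell_{ij})|\ \ge\ |K|\,|\lambda(v_{ij})|\qquad\text{for all }i<j.\tag{4}$$
Put $\tilde S=V\cap\Phi^{-1}(S)$. It is $L$-invariant, and no edge $\{w,w+e_i\}$ of $\mathcal T$ has both ends in it, since $\Phi(w+e_i)-\Phi(w)=g_i$. Steps 1–4 of the proof of Lemma C took place in the plane tiling, and used only these two properties of $\tilde S$, the lattice $L$ acting by translations, and Lemma B. They give $c$ and $\lambda\equiv\sigma$ as before. For the comparison fix $i<j$, $\ell=\ell_{ij}$, and let $f$ map $h^{-1}[0,\ell)$ to itself by $f(x)=x+g_i$ if $h(x)<m_j$ and $f(x)=x-g_j$ otherwise. The two parts map bijectively onto $h^{-1}[m_i,\ell)$ and $h^{-1}[0,m_i)$, so $f$ is a bijection of a set of $|K|\ell$ elements. Each $x\in S\cap h^{-1}[0,\ell)$ starts one step and ends one step, and no step has both ends in $S$; so $|K|\ell-2|S\cap h^{-1}[0,\ell)|$ steps are empty. Lift each orbit to an edge path in $V$ from some $u$ to $u+w$, as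 before. It stays in $V$ since $\ell<N$, and $\Phi(w)=0$, so $w\in L$. There are $|K|m_j$ steps $+e_i$ and $|K|m_i$ steps $-e_j$, so the vectors $w$ add up to $|K|v_{ij}$. Hence $|K|\lambda(v_{ij})$ is a sum of terms $\pm1$ over empty steps and $0$ over touched steps, which gives (4).

**Step 5: the local bound.** By (4), $\|\lambda\|\le1$. Choose $i<j$ with $|\lambda(v_{ij})|=\|\lambda\|\ell_{ij}$. Then (4) and Step 2 give
$$|S\cap h^{-1}[0,\ell_{ij})|\le\tfrac12(1-\|\lambda\|)\,|K|\,\ell_{ij}\le d_A\,|K|\,\ell_{ij}.$$

**Step 6: the density is at most $d_A$.** Let $\ell_{\max}=\max_{i<j}\ell_{ij}$. Tile $[0,n)$ greedily from the left by intervals as in Step 5, the last one possibly overshooting by less than $\ell_{\max}$. This gives $|S\cap h^{-1}[0,n)|\le d_A|K|(n+\ell_{\max})$, so the upper density is at most $d_A$.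

**Step 7: the density $d_A$ is reached.** Let $\chi$ be a character attaining $d_A$, and for $y\in[0,1)$ put $S_y=\{k\in A:\ \chi(k)+y\in[0,d_A)\bmod1\}$. If $k,k'\in S_y$ then $\|\chi(k-k')\|<d_A\le\|\chi(g_i)\|$ for every $i$, so $S_y$ is admissible. Each $k\in A$ lies in $S_y$ for a set of $y$ of measure $d_A$, so the functions
$$F_n(y)=\frac{|S_y\cap h^{-1}[0,n)|}{|K|n}\in[0,1]$$
have $\int_0^1F_n(y)\,dy=d_A$ for every $n$. By the reverse Fatou lemma, which applies because $F_n\le1$, $\int_0^1\limsup_nF_n(y)\,dy\ge d_A$. Hence $\limsup_nF_n(y)\ge d_A$ for some $y$. Together with Step 6, the supremum equals $d_A$. $\square$
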